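
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A sharp volume growth test for biparabolic manifolds}


\begin{abstract}
A Riemannian manifold $M$ is called biparabolic if every positive function $u$ on $M$ with
$\Delta u\le 0$ and $\Delta^2u\ge 0$ is harmonic. Let $M$ be connected, complete and non-compact,
and let $V(r)$ be the volume of the geodesic ball of radius $r$ about a fixed point. We prove that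
$\int_1^\infty r^3\,dr/V(r)=\infty$ implies that $M$ is biparabolic; in particular, so does
$V(r)\le Cr^4\log r$ for large $r$. This confirms a conjecture from \cite{AMVG}. The proof is elementary: it uses
the minimum principle, Green's formula and one Caccioppoli inequality. We then prove the analogous statement for all orders
$k\ge 2$, with $r^{2k-1}$ in place of $r^3$, show that the integral test is optimal among upper bounds
on the volume, and show that it is necessary and sufficient when the Ricci curvature is nonnegative.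
\end{abstract}

\section{The question and the results}

Throughout, $M$ is a connected, geodesically complete, non-compact Riemannian manifold of dimension
$n$, with Riemannian measure $\mu$, geodesic distance $d$ and Laplace--Beltrami operator $\Delta$.
Write $B(x,r)=\{y: d(x,y)<r\}$ and $V(x,r)=\mu(B(x,r))$. Fix a reference point $x_0\in M$ and put
\[
V(r)=V(x_0,r),\qquad d(x)=d(x,x_0).
\]

A function $u\in C^4(M)$ is \emph{bi-superharmonic} if $\Delta u\le0$ and $\Delta^2u\ge0$. The manifold
$M$ is \emph{biparabolic} if every positive bi-superharmonic function on $M$ is harmonic.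
To see what this measures, put $v=-\Delta u$. Then $v\ge 0$ is a source producing $u$, and
$\Delta v=-\Delta^2u\le0$ says that this source is itself superharmonic. Suppose $v\not\equiv0$. A positive
superharmonic function cannot decay faster than a Green function, so the source is
spread out over $M$, and the potential it produces can be finite only if $M$ has enough room at infinity.
Biparabolicity says that there is not enough room. In $\mathbb R^n$ the threshold is dimension
four: $\mathbb R^n$ is biparabolic if and only if $n\le 4$ (Section~\ref{sec:euclid}).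

It is natural to ask how small the volume has to be in general. Two facts are known. If, for some constant $C>0$,
$V(r)\le Cr^4/\log r$ for all large $r$, then $M$ is biparabolic; and for every $\beta>1$ there are an $M$ and a $C>0$
with $V(r)\le Cr^4\log^\beta r$ for all large $r$ such that $M$ is not biparabolic. The gap between the two
bounds is the subject of the following conjecture from \cite{AMVG}: if
\[
V(r)\le Cr^4\log r\ \text{ for all large }r,\qquad\text{or even}\qquad \int_1^\infty\frac{r^3\,dr}{V(r)}=\infty,
\]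
then $M$ is biparabolic. It is true.

\begin{theorem}\label{thm:bi}
If $\int_1^\infty \frac{r^3\,dr}{V(r)}=\infty$, then $M$ is biparabolic. In particular, $M$ is biparabolic
if, for some constant $C>0$, $V(r)\le Cr^4\log r$ for all large $r$.
\end{theorem}

The second statement follows from the first, since $\int^\infty\frac{r^3\,dr}{r^4\log r}
=\int^\infty\frac{dr}{r\log r}=\infty$.

The exponent $3$ is the case $k=2$ of $2k-1$. For an integer $k\ge2$ call $u\in C^{2k}(M)$
\emph{$k$-superharmonic} if $(-\Delta)^ju\ge0$ for $j=1,\dots,k$, and call $M$ \emph{$k$-parabolic} if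
every positive $k$-superharmonic $u$ satisfies $\Delta^{k-1}u=0$. For $k=2$ this is biparabolicity.

\begin{theorem}\label{thm:k}
Let $k\ge2$ be an integer.
\begin{enumerate}
\item[\textup{(a)}] If $\int_1^\infty\frac{r^{2k-1}dr}{V(r)}=\infty$, then $M$ is $k$-parabolic.
\item[\textup{(b)}] Let $f:[1,\infty)\to(0,\infty)$ be a non-decreasing function with
$\int_1^\infty\frac{r^{2k-1}dr}{f(r)}<\infty$, and let $n\ge2$. Then there is a connected, complete, non-compact
$n$-dimensional manifold $M$, with a reference point, such that $V(r)\le f(r)$ for all large $r$ and $M$ is not $k$-parabolic.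
\item[\textup{(c)}] If $\mathrm{Ric}_M\ge0$, then $M$ is $k$-parabolic if and only if
$\int_1^\infty\frac{r^{2k-1}dr}{V(r)}=\infty$.
\end{enumerate}
\end{theorem}

Parts (a) and (b) show that, for a non-decreasing $f:[1,\infty)\to(0,\infty)$, the following are equivalent: every $M$ with
$V(r)\le f(r)$ for all large $r$ is $k$-parabolic; and $\int_1^\infty r^{2k-1}dr/f(r)=\infty$. Indeed, if this integral diverges
and $V\le f$ for large $r$, then $\int_1^\infty r^{2k-1}dr/V(r)=\infty$ and (a) applies; if it converges, (b) applies.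
For example, with $k=2$, the bound $V(r)\le Cr^4\log r\,(\log\log r)^\beta$ for large $r$ forces biparabolicity if $\beta\le1$ and does not if
$\beta>1$. The case $\beta>1$ sharpens the second known fact above.

Completeness cannot be dropped: on the open unit ball of $\mathbb R^n$ the volume is bounded, so
the integral in Theorem~\ref{thm:bi} diverges, while $u=1-|x|^2$ is positive with $-\Delta u=2n$ and $\Delta^2u=0$.
In the proofs completeness enters through the Hopf--Rinow theorem (closed balls are compact, so
cut-off functions of $d(x)$ have compact support) and, for general $k$, through the essential self-adjointness of the Laplacian and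
finite propagation speed.

The proofs of Theorem~\ref{thm:bi} and Theorem~\ref{thm:k}(a) have a common first half (Section~\ref{sec:green}): a positive $k$-superharmonic $u$ with
$\Delta^{k-1}u\not\equiv 0$ forces $\int h\,G^kh\,d\mu$ to be finite, where $G$ inverts $-\Delta$ and $h$ is a
bump function. The second half bounds this number from below by the volume: for $k=2$ by an elementary
flux argument on annuli (Section~\ref{sec:annulus}), for all $k$ by a spectral argument
(Section~\ref{sec:wave}). Sections~\ref{sec:opt} and~\ref{sec:ric} prove (b) and (c).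

\section{Euclidean space by hand}\label{sec:euclid}

Let $u>0$ be bi-superharmonic on $\mathbb R^n$ with $v=-\Delta u\not\equiv0$. For $n=1$ the function $u$ is
concave and positive on the line, hence constant, a contradiction. Let $n\ge2$. By the strong minimum
principle $v>0$. Put $c=\min_{|x|=1}v>0$ and compare $v$ on $1\le|x|\le R$ with the harmonic function
that equals $c$ on $|x|=1$ and $0$ on $|x|=R$; this is a multiple of $|x|^{2-n}-R^{2-n}$ if $n\ge3$ and of
$\log(R/|x|)$ if $n=2$. Letting $R\to\infty$,
\[
v(x)\ge c\,|x|^{2-n}\qquad(|x|\ge1).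
\]
Let $\bar u(r)$ and $\bar v(r)$ be the
averages of $u$ and $v$ over $|x|=r$. Then $(r^{n-1}\bar u')'=-r^{n-1}\bar v$, and $r^{n-1}\bar u'\to0$ as $r\to0$.
Hence, for $r\ge2$,
\[
-r^{n-1}\bar u'(r)\ge\int_1^rs^{n-1}\bar v(s)\,ds\ge c\int_1^rs\,ds=\frac c2(r^2-1)\ge\frac c4r^2,
\qquad\text{i.e. } -\bar u'(r)\ge\frac c4\,r^{3-n}.
\]
Since $\bar u>0$, the integral $\int_2^\infty r^{3-n}dr$ must converge, so $n\ge5$. Conversely, for $n\ge5$ the function
$u=(1+|x|^2)^{-(n-4)/2}$ is positive and bi-superharmonic but not harmonic: applying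
\[
-\Delta(1+|x|^2)^{-b}=2b(n-2-2b)(1+|x|^2)^{-b-1}+4b(b+1)(1+|x|^2)^{-b-2}
\]
first with $b=\frac{n-4}2$ and then with $b=\frac{n-2}2$ and $b=\frac n2$ gives
\begin{gather*}
-\Delta u=2(n-4)(1+|x|^2)^{-\frac{n-2}2}+(n-4)(n-2)(1+|x|^2)^{-\frac n2}>0,\\
\Delta^2u=(n-4)(n-2)n(n+2)(1+|x|^2)^{-\frac{n+4}2}>0,
\end{gather*}
the terms in $(1+|x|^2)^{-(n+2)/2}$ canceling in $\Delta^2u$.

The decisive integrand $r^{3-n}$ has two readings. First, it is a constant times
$r^3/V(r)$. Second, it is $r^{n-1}(r^{2-n})^2$. For $n\ge3$ let $G=|x|^{2-n}$, a multiple of the Green function with pole at the origin;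
then the integral is $\int_{|x|>2}G^2\,dx$ up to a constant. This is natural, as the size of $u$ at the origin is at
least of order $\int Gv\,dx\ge c\int_{|x|>1} G^2dx$. On a general manifold there are no spherical means and
no pointwise lower bound for $G$ by the volume. But the two readings survive
separately: positivity of $u$ bounds $\int G^2$, and on each annulus $\{r\le d\le4r\}$
the integral of $G^2$ is at least a constant times $r^4/V(4r)$. In precise form, these are Lemma~\ref{lem:potential} with $k=2$ and
Lemma~\ref{lem:annulus}.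

\section{From positive functions to Green potentials}\label{sec:green}

A global Green function need not exist on $M$, so we work with bounded domains and seek bounds that do
not depend on them.

\paragraph{Domains.} Every compact $Q\subset M$ lies in a relatively compact open set $\Omega$ with smooth
boundary: take $\Omega=\{f>t\}$ with $f\in C_c^\infty(M)$, $f\ge1$ on $Q$, and, by Sard's theorem, a regular value
$t\in(0,1)$ of $f$. If $U\subset M$ is any relatively compact open set, each component of $U$ has non-empty boundary,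
since otherwise this component would be open and closed, hence equal to $M$, and $M$ would be compact.

\paragraph{Minimum principles.} Recall the strong minimum principle: on a connected manifold, a $C^2$ function $w$
with $\Delta w\le0$ that attains its minimum is constant. In particular, if $v\ge0$ on $M$ with $\Delta v\le0$
vanishes at one point, then $v\equiv0$. It also gives the usual minimum principle on a relatively compact open $U$:
\begin{equation}\label{eq:min}
w\in C^2(U)\cap C(\overline U),\quad \Delta w\le0\text{ in }U,\quad w\ge0\text{ on }\partial U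
\quad\Longrightarrow\quad w\ge0\text{ in }U .
\end{equation}
Indeed, if $w$ had a negative minimum, attained at some point of $U$, then $w$ would equal that negative constant on a
component of $U$, hence on its boundary, which is non-empty and contained in $\partial U$.

\paragraph{Green operators.} Let $\Omega$ be relatively compact, open, with smooth boundary. For
$\phi\in C^\infty(\overline\Omega)$ let $G_\Omega\phi\in C^\infty(\overline\Omega)$ be the solution of
\[
-\Delta w=\phi\ \text{ in }\Omega,\qquad w=0\ \text{ on }\partial\Omega ,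
\]
which is unique by \eqref{eq:min}. If $\phi\ge0$, then $G_\Omega\phi\ge0$. By Green's formula,
$\int_\Omega\phi\,G_\Omega\psi\,d\mu=\int_\Omega\psi\,G_\Omega\phi\,d\mu$.

\paragraph{The bump.} For the rest of the paper fix $h\in C_c^\infty(B(x_0,1))$ with $h\ge0$ and $\int h\,d\mu=1$, and
put $K=\operatorname{supp}h$. Call a relatively compact open set $\Omega$ with smooth boundary \emph{admissible} if it contains
$\overline{B(x_0,1)}$.

\begin{lemma}\label{lem:potential}
Let $k\ge2$ and suppose that $M$ is not $k$-parabolic. Then there is $A<\infty$ such that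
\[
\int_\Omega h\,G_\Omega^k h\,d\mu\le A\qquad\text{for every admissible }\Omega .
\]
For $k=2$ this reads $\int_\Omega (G_\Omega h)^2d\mu\le A$.
\end{lemma}

The difficulty is the exponent. Let $u>0$ be $k$-superharmonic with $v=(-\Delta)^{k-1}u\not\equiv0$. Bounding $h$ by a multiple of $v$ and
applying $G_\Omega$ repeatedly would only give $G_\Omega^{k-1}h\le Cu$, one power too few. The missing power comes
from the last condition, $(-\Delta)^ku\ge0$: since $v$ is superharmonic, it dominates, up to a constant independent of $\Omega$, not only $h$ but also the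
potential $G_\Omega h$.

\begin{proof}
Choose a positive $k$-superharmonic $u$ with $\Delta^{k-1}u\not\equiv0$ and put $u_j=(-\Delta)^ju$ for $0\le j\le k$ and
$v=u_{k-1}$. Then $u_0=u>0$, and for $1\le j\le k$ we have $u_j\ge0$ and $-\Delta u_{j-1}=u_j$. Since $v\ge0$, $\Delta v=-u_k\le0$ and
$v\not\equiv0$, we have $v>0$ on $M$. Also $u_{k-2}>0$: it is nonnegative, superharmonic, and not identically zero because
$-\Delta u_{k-2}=v>0$.

Let $\Omega$ be admissible. For every $C>0$, $1\le j\le k$ and $\phi\in C^\infty(\overline\Omega)$,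
\begin{equation}\label{eq:ladder}
0\le\phi\le Cu_j\ \text{ in }\Omega\quad\Longrightarrow\quad 0\le G_\Omega\phi\le Cu_{j-1}\ \text{ in }\Omega .
\end{equation}
Indeed, $w=Cu_{j-1}-G_\Omega\phi$ satisfies $-\Delta w=Cu_j-\phi\ge0$ in $\Omega$ and $w=Cu_{j-1}\ge0$ on $\partial\Omega$, so
\eqref{eq:min} applies.

Let $g=G_\Omega h$. Put $c'=\min_Kv/\max h>0$. Then $h\le v/c'$ on $M$: on $K$ by the choice of $c'$, elsewhere because
$h=0$. By \eqref{eq:ladder} with $j=k-1$, $g\le u_{k-2}/c'$. We use this bound only on $K$:
\[
g\le m:=\frac1{c'}\max_Ku_{k-2}\quad\text{on }K,\qquad 0<m<\infty .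
\]
Put $c=\min_Kv/m>0$. Then $v\ge cm\ge cg$ on $K$. In the open set $\Omega\setminus K$ the function $g$ is harmonic, so
$v-cg$ is superharmonic there; on the boundary of $\Omega\setminus K$, contained in $K\cup\partial\Omega$, it is nonnegative,
since $g=0$ on $\partial\Omega$. By \eqref{eq:min}, $v\ge cg$ in $\Omega$, that is, $G_\Omega h\le c^{-1}u_{k-1}$. Now apply
\eqref{eq:ladder} with $j=k-1,k-2,\dots,1$ to obtain $G_\Omega^kh\le c^{-1}u$ in $\Omega$. Hence
\[
\int_\Omega h\,G_\Omega^kh\,d\mu\le A:=\frac1c\int_Mhu\,d\mu<\infty .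
\]
The constants $c',m,c,A$ do not depend on $\Omega$. For $k=2$, symmetry gives
$\int_\Omega h\,G_\Omega g\,d\mu=\int_\Omega g^2d\mu$.
\end{proof}

\section{Order two: the annulus estimate}\label{sec:annulus}

Let $g=G_\Omega h$. What is known exactly about $g$ on a general manifold is its flux: the total flux of
$-\nabla g$ out of any ball between $K$ and $\partial\Omega$ is $\int h\,d\mu=1$. A unit flux through a shell of width $r$ and volume at most $V$
requires Dirichlet energy at least $r^2/V$ there, by Cauchy--Schwarz. Since $g$ is harmonic away from $K$, a Caccioppoli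
inequality bounds its energy in the shell by $4r^{-2}\int g^2$ over a slightly larger annulus. Together they give $\int g^2\gtrsim r^4/V$.

\begin{lemma}\label{lem:annulus}
Let $r\ge1$, let $\Omega\supset\overline{B(x_0,4r)}$ be admissible, and let $g=G_\Omega h$. Then
\[
\int_{\{r\le d\le4r\}}g^2\,d\mu\ \ge\ \frac{r^4}{4V(4r)} .
\]
\end{lemma}

\begin{proof}
Let $\varphi$ and $\eta$ be the functions of $d(x)$ that are linear between the indicated values:
\begin{itemize}
\item $\varphi=1$ for $d\le2r$ and $\varphi=0$ for $d\ge3r$;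
\item $\eta=0$ for $d\le r$ and for $d\ge4r$, and $\eta=1$ for $2r\le d\le3r$.
\end{itemize}
They are Lipschitz with gradient at most $1/r$ almost everywhere and have compact support in $\Omega$, because closed balls are compact.
Hence, with $\xi=\varphi$ or $\xi=\eta^2g$, we may test $-\Delta g=h$:
$\int h\xi\,d\mu=\int\langle\nabla g,\nabla\xi\rangle\,d\mu$.

\emph{Energy bound.} As $K\subset B(x_0,1)$ and $r\ge1$, $h\eta=0$. The choice $\xi=\eta^2g$ gives
\[
0=\int\eta^2|\nabla g|^2d\mu+2\int\eta g\langle\nabla g,\nabla\eta\rangle\,d\mu ,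
\]
so by Cauchy--Schwarz $\int\eta^2|\nabla g|^2d\mu\le2\big(\int\eta^2|\nabla g|^2d\mu\big)^{1/2}\big(\int g^2|\nabla\eta|^2d\mu\big)^{1/2}$, and
\[
\int\eta^2|\nabla g|^2d\mu\le4\int g^2|\nabla\eta|^2d\mu\le\frac4{r^2}\int_{\{r\le d\le4r\}}g^2d\mu .
\]

\emph{Flux.} We have $\varphi=1$ on $K$, and $\nabla\varphi=0$ a.e.\ outside $\{2r\le d\le3r\}$, where $\eta=1$. The choice $\xi=\varphi$ gives
\[
1=\int h\varphi\,d\mu=\int\langle\nabla g,\nabla\varphi\rangle\,d\mu\le\frac1r\int_{\{2r\le d\le3r\}}|\nabla g|\,d\mu
\le\frac1r\,V(4r)^{1/2}\Big(\int\eta^2|\nabla g|^2d\mu\Big)^{1/2}.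
\]
Squaring and inserting the energy bound yields $1\le\frac{4V(4r)}{r^4}\int_{\{r\le d\le4r\}}g^2d\mu$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bi}]
Suppose that $M$ is not biparabolic, and let $A$ be the constant of Lemma~\ref{lem:potential} for $k=2$. Let $R>1$, choose an admissible
$\Omega\supset\overline{B(x_0,4R)}$, and let $g=G_\Omega h$. Lemma~\ref{lem:annulus} applies for all $1\le r<R$. To add up the annuli without
counting any point too often, integrate against $dr/r$. For each $x$, the set of $r$ with $r\le d(x)\le4r$, i.e.\ $d(x)/4\le r\le d(x)$, has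
$dr/r$-measure at most $\log4$. By Fubini's theorem,
\[
\frac14\int_1^R\frac{r^3\,dr}{V(4r)}\le\int_1^R\int_{\{r\le d\le4r\}}g^2\,d\mu\,\frac{dr}r\le\log4\int_\Omega g^2d\mu\le A\log4 .
\]
Substituting $s=4r$,
\[
\int_4^{4R}\frac{s^3ds}{V(s)}=4^4\int_1^R\frac{r^3dr}{V(4r)}\le1024\,A\log4 .
\]
Since $A$ does not depend on $R$, let $R\to\infty$. As $V(s)\ge V(1)>0$ for $1\le s\le4$, we get $\int_1^\infty s^3ds/V(s)<\infty$.
\end{proof}

\section{Order $k$: low frequencies and finite propagation speed}\label{sec:wave}

For $k\ge3$ the functions $G_\Omega^jh$ with $j\ge2$ are not harmonic away from $K$, and the argument of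
Lemma~\ref{lem:annulus} does not apply to them. We replace it by a spectral
one. Formally, $\int h\,G^kh\,d\mu=\int\lambda^{-k}dN(\lambda)$, where $N$ is the spectral measure of $h$, so
we need a lower bound for the mass of $N$ near $\lambda=0$. On $\mathbb R^n$ this mass on $[0,R^{-2}]$ is, for large $R$, of order
$R^{-n}$, comparable with $1/V(R)$. In general one obtains the lower bound $1/V(R+2)$, in an averaged form, by filtering $h$ to
frequencies $\lambda\lesssim R^{-2}$ in such a way that the result keeps integral $1$ and is supported in the closed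
ball of radius $R+1$. Averages of cosines of $\sqrt{-\Delta}$ do both.

\paragraph{Facts used.} On the complete manifold $M$ the operator $-\Delta$ on $C_c^\infty(M)$ is essentially self-adjoint in $L^2(M)$ (Gaffney;
\cite{Chernoff,Strichartz}). Let $L\ge0$ be its closure, with spectral resolution $E_\lambda$; let $P_t=e^{-tL}$ be the heat semigroup, and
$dN=d\langle E_\lambda h,h\rangle$, a finite measure on $[0,\infty)$, where now $\langle\cdot,\cdot\rangle$ is the inner product of $L^2(M)$.
Thus $\|F(L)h\|_2^2=\int F^2dN$ for bounded real Borel $F$.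
Let $w(t)=\cos(t\sqrt L)h$. Finite propagation speed \cite{Chernoff,CGT} states that
\begin{equation}\label{eq:fps}
\operatorname{supp}w(t)\subset\{d\le1+|t|\}\qquad(t\in\mathbb R).
\end{equation}
For an admissible $\Omega$ let $P_t^\Omega$ be the heat semigroup on $\Omega$ with Dirichlet boundary condition. For an increasing exhaustion
$\Omega_i\uparrow M$ by admissible sets, $P_t^{\Omega_i}h\uparrow P_th$ \cite{Grigoryan}. (The limit is the semigroup of the Dirichlet Laplacian of $M$,
a self-adjoint extension of $-\Delta|_{C_c^\infty}$, which equals $L$ by essential self-adjointness.)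

\begin{proposition}\label{prop:wave}
For every integer $k\ge2$ there is a constant $a_k\in(0,\infty)$ such that
\begin{equation}\label{eq:wave}
\int_0^\infty\frac{R^{2k-1}dR}{V(R+2)}\le\frac{a_k}{\Gamma(k)}\int_0^\infty t^{k-1}\langle P_th,h\rangle\,dt ,
\end{equation}
where the right side may be infinite.
\end{proposition}

\begin{proof}
\emph{The wave keeps its integral.} Fix $R>0$ and $\chi\in C_c^\infty(M)$ with $\chi=1$ in a neighborhood of the compact set $\{d\le1+R\}$.
Since $\chi$ is in the domain of $L$, $\langle w(t),\chi\rangle=\langle h,\cos(t\sqrt L)\chi\rangle$ is a $C^2$ function of $t$ with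
\[
\frac{d^2}{dt^2}\langle w(t),\chi\rangle=-\langle h,\cos(t\sqrt L)L\chi\rangle=-\langle w(t),L\chi\rangle .
\]
For $|t|\le R$ this is zero, because $L\chi=-\Delta\chi$ vanishes on $\{d\le1+R\}$, which contains $\operatorname{supp}w(t)$ by \eqref{eq:fps}. The first derivative vanishes
at $t=0$, since the function is even. Hence
\[
\langle w(t),\chi\rangle=\langle h,\chi\rangle=1\qquad(|t|\le R).
\]

\emph{A localized low-frequency filter.} Let $\theta\in C_c^\infty(-1,1)$ be real and even with $\int\theta=1$ and put
\[
F(s)=\int\theta(\tau)\cos(\tau s)\,d\tau ,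
\]
a Schwartz function with $F(0)=1$. By the functional calculus, $F(R\sqrt L)h=\int\theta(\tau)w(\tau R)\,d\tau$. Therefore $F(R\sqrt L)h$ is supported in $\{d\le1+R\}$,
where $\chi=1$, and $\langle F(R\sqrt L)h,\chi\rangle=\int\theta=1$. By Cauchy--Schwarz,
\[
1\le V(R+2)\,\|F(R\sqrt L)h\|_2^2=V(R+2)\int_{[0,\infty)}F(R\sqrt\lambda)^2\,dN(\lambda).
\]

\emph{Summation over scales.} Divide by $V(R+2)$, multiply by $R^{2k-1}$, and integrate over $R\in(0,\infty)$. By Tonelli's theorem,
\[
\int_0^\infty\frac{R^{2k-1}dR}{V(R+2)}\le\int_{[0,\infty)}\Big(\int_0^\infty R^{2k-1}F(R\sqrt\lambda)^2dR\Big)dN(\lambda).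
\]
For $\lambda>0$ the substitution $s=R\sqrt\lambda$ shows that the inner integral is $a_k\lambda^{-k}$ with
$a_k=\int_0^\infty s^{2k-1}F(s)^2ds\in(0,\infty)$; and $\lambda^{-k}=\frac1{\Gamma(k)}\int_0^\infty t^{k-1}e^{-\lambda t}dt$. For $\lambda=0$ both $\int_0^\infty R^{2k-1}F(0)^2dR$ and
$\int_0^\infty t^{k-1}dt$ are infinite. So the right side equals
$\frac{a_k}{\Gamma(k)}\int_{[0,\infty)}\int_0^\infty t^{k-1}e^{-\lambda t}\,dt\,dN(\lambda)$, and Tonelli's theorem with $\int e^{-\lambda t}dN(\lambda)=\langle P_th,h\rangle$ gives \eqref{eq:wave}.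
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:k}(a)]
Suppose that $M$ is not $k$-parabolic, and let $A$ be as in Lemma~\ref{lem:potential}. Let $\Omega_i\uparrow M$ be an increasing exhaustion by admissible sets. The Dirichlet Laplacian of $\Omega_i$ has discrete spectrum
with orthonormal eigenfunctions $e_l$ and eigenvalues $\lambda_l\ge0$. All $\lambda_l$ are positive: an eigenfunction with eigenvalue $0$ would be constant on each
component of $\Omega_i$ and vanish on its non-empty boundary. Since $G_{\Omega_i}$ is the inverse of this operator,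
\[
\frac1{\Gamma(k)}\int_0^\infty t^{k-1}\langle P_t^{\Omega_i}h,h\rangle\,dt=\sum_l\lambda_l^{-k}\langle h,e_l\rangle^2
=\int_{\Omega_i}h\,G_{\Omega_i}^kh\,d\mu\le A .
\]
Let $i\to\infty$. By monotone convergence $\frac1{\Gamma(k)}\int_0^\infty t^{k-1}\langle P_th,h\rangle\,dt\le A$. Now \eqref{eq:wave} gives
$\int_0^\infty R^{2k-1}dR/V(R+2)<\infty$. With $r=R+2$ and $r-2\ge r/3$ for $r\ge3$,
\[
\int_3^\infty\frac{r^{2k-1}dr}{V(r)}\le3^{2k-1}\int_3^\infty\frac{(r-2)^{2k-1}dr}{V(r)}<\infty ,
\]
and $\int_1^3r^{2k-1}dr/V(r)<\infty$ because $V(r)\ge V(1)>0$ there. So $\int_1^\infty r^{2k-1}dr/V(r)<\infty$.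
\end{proof}

\section{Optimality: models with prescribed volume}\label{sec:opt}

We prove Theorem~\ref{thm:k}(b) with a rotationally symmetric manifold. On such a manifold the equations
$-\Delta u_j=u_{j-1}$ for radial functions are solved by two integrations. The area of spheres is the
\emph{derivative} of the volume, so we first replace $f$ by a smooth function $\tilde f$ with controlled derivative that lies below $f$ and for which the integral still converges.
The volume of the manifold will be comparable to $\tilde f$, and the convergence of $\int r^{2k-1}dr/\tilde f$ is what makes the last integration possible.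

\paragraph{Regularizing $f$.} Let $H(\rho)=e^{2k\rho}/f(e^\rho)$ for $\rho\ge0$ and $H(\rho)=0$ for $\rho<0$. Then
$\int_{\mathbb R}H\,d\rho=\int_1^\infty r^{2k-1}dr/f(r)<\infty$. Let $\kappa(x)=1/\cosh x$. Since $\kappa'=-\kappa\tanh$, we have $|\kappa'|\le\kappa$, and all derivatives of $\kappa$ are bounded. Put
\[
\tilde H=e^{2k}\cosh(1)\,\kappa*H .
\]
Then $\tilde H$ is smooth, positive and integrable on $\mathbb R$, and $|\tilde H'|\le\tilde H$. Moreover $\tilde H(\sigma)\ge H(\sigma)$ for $\sigma\ge1$: for
$\tau\in[\sigma-1,\sigma]$ monotonicity of $f$ gives $H(\tau)\ge e^{2k(\sigma-1)}/f(e^\sigma)=e^{-2k}H(\sigma)$, while $\kappa(\sigma-\tau)\ge1/\cosh1$. Define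
$\tilde f(r)=r^{2k}/\tilde H(\log r)$ for $r>0$. Since $r\tilde f'/\tilde f=2k-(\tilde H'/\tilde H)(\log r)$, we obtain
\begin{equation}\label{eq:ftilde}
\tilde f\le f\ \text{ on }[e,\infty),\qquad 2k-1\le\frac{r\tilde f'(r)}{\tilde f(r)}\le2k+1\ \ (r>0),\qquad
\int_e^\infty\frac{r^{2k-1}dr}{\tilde f(r)}=\int_1^\infty\tilde H\,d\rho<\infty .
\end{equation}
In particular $\tilde f(s)\ge\tilde f(r)(s/r)^{2k-1}$ for $s\ge r$, and $\tilde f(r)\to\infty$ as $r\to\infty$.

\paragraph{The manifold.} On $\mathbb R^n$ take the metric $dr^2+\psi(r)^2d\theta^2$ in polar coordinates, with $\psi>0$ smooth on $(0,\infty)$ and $\psi(r)=r$ near $0$. The geodesic sphere of radius $r$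
has area $S=\omega_n\psi^{n-1}$, where $\omega_n$ is the area of the unit sphere. Choose $\psi$ so that
\[
S=\tfrac12\tilde f'\quad\text{on }[e,\infty);
\]
this is possible because $\tilde f'>0$ is smooth on $(0,\infty)$, so one may interpolate between $r$ and $\big(\tilde f'/(2\omega_n)\big)^{1/(n-1)}$ with a cut-off function. With $x_0=0$ we have
$d(x)=r$, and closed balls are compact; so the manifold $M$ is complete and non-compact, and
\[
V(r)=V(e)+\tfrac12\big(\tilde f(r)-\tilde f(e)\big)\le\tilde f(r)\le f(r)\qquad\text{for all large }r.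
\]
By \eqref{eq:ftilde}, $\frac{2k-1}2\,\tilde f(r)/r\le S(r)\le\frac{2k+1}2\,\tilde f(r)/r$ for $r\ge e$.

\paragraph{The function.} Let $u_0\ge0$ be a smooth radial function with $u_0=1$ near $0$ and $u_0=0$ for $r\ge e$. For $1\le j\le k$ put
\[
u_j(r)=\int_r^\infty\frac{I_j(s)}{S(s)}\,ds,\qquad I_j(s)=\int_0^su_{j-1}S\,dt .
\]
We claim that each $u_j$ is finite and bounded, and that
\begin{equation}\label{eq:decay}
u_j(r)\le C\,\frac{r^{2j}}{\tilde f(r)}\qquad(r\ge e,\ 1\le j\le k-1),
\end{equation}
with $C$ denoting constants that may change. We argue by induction on $j$.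

First, $I_j(s)\le Cs^{2j-2}$ for $s\ge e$. For $j=1$, $I_1$ is constant on $[e,\infty)$. For $2\le j\le k$ we have \eqref{eq:decay} for $j-1\le k-1$, so
\[
I_j(s)\le I_j(e)+C\int_e^s\frac{t^{2j-2}}{\tilde f(t)}\cdot\frac{\tilde f(t)}t\,dt\le C+C\int_e^st^{2j-3}dt\le Cs^{2j-2}.
\]
Consequently, for $r\ge e$,
\[
u_j(r)\le C\int_r^\infty\frac{s^{2j-1}}{\tilde f(s)}\,ds .
\]
For $j=k$ this is finite by \eqref{eq:ftilde}. For $j\le k-1$ use $\tilde f(s)\ge\tilde f(r)(s/r)^{2k-1}$:
\[
\int_r^\infty\frac{s^{2j-1}}{\tilde f(s)}ds\le\frac{r^{2k-1}}{\tilde f(r)}\int_r^\infty s^{2j-2k}ds=\frac{r^{2j}}{(2k-2j-1)\tilde f(r)} ,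
\]
which is \eqref{eq:decay}. Near $0$, $u_{j-1}$ is bounded and $S(s)=\omega_ns^{n-1}$, so $I_j(s)=O(s^n)$ and $u_j'(s)=-I_j(s)/S(s)=O(s)$. Hence $u_j$ is bounded on $(0,e]$ and extends continuously to $r=0$; on $[e,\infty)$ it is bounded because it is non-increasing. This proves the claim.

On radial functions $\Delta w=S^{-1}(Sw')'$, so $-\Delta u_j=u_{j-1}$ for $r>0$. This extends across the origin. For $\phi\in C_c^\infty(M)$ supported where the metric is Euclidean, Green's formula on
$\{r>\varepsilon\}$ gives
\[
\int_{\{r>\varepsilon\}}\big(u_j\Delta\phi+u_{j-1}\phi\big)\,d\mu=\int_{\{r=\varepsilon\}}\big(\phi\,\partial_ru_j-u_j\,\partial_r\phi\big)\,d\sigma=O(\varepsilon^{n-1}),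
\]
with $d\sigma$ the area element, and the right side tends to $0$ because $n\ge2$. So $-\Delta u_j=u_{j-1}$ in the sense of distributions on $M$. By elliptic regularity and induction, $u_j\in C^\infty(M)$ with $-\Delta u_j=u_{j-1}$ everywhere. Also $u_j>0$ for $j\ge1$, since $u_0=1$ near $0$
makes $I_1>0$, hence $u_1>0$, $I_2>0$, and so on.

\begin{proof}[Proof of Theorem~\ref{thm:k}(b)]
On this $M$ the function $u=u_k>0$ satisfies $(-\Delta)^ju=u_{k-j}\ge0$ for $1\le j\le k$ and $(-\Delta)^{k-1}u=u_1>0$. So $M$ is not $k$-parabolic, while $V\le f$ for large $r$.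
\end{proof}

\begin{remark}\label{rem:necessary}
For an individual $M$ the integral condition is not necessary. Let $n\ge2$ and take a rotationally symmetric metric $dr^2+\psi(r)^2d\theta^2$ on $\mathbb R^n$ as above, now with $S\le1$ on $[m,m+\frac14]$ and $\int_{m+1/4}^{m+1}S\,dr\ge e^{m+2}$ for all integers $m\ge1$. Then $V(r)\ge e^r$ for $r\ge2$, so $\int_1^\infty r^{2k-1}dr/V(r)<\infty$ for every $k$.
But $\int_1^\infty dr/S=\infty$, and this makes every positive superharmonic function $w$ constant. Indeed, let $b=\min_{r=1}w$ and compare $w$ on $1\le r\le R$ with the harmonic function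
$b\int_r^R\frac{ds}S\big/\int_1^R\frac{ds}S$; letting $R\to\infty$ gives $w\ge b$ for $r\ge1$, and \eqref{eq:min} gives $w\ge b$ for $r\le1$. So $w$ attains its minimum and is constant. Hence $M$ is $k$-parabolic for all $k\ge2$.
By Theorem~\ref{thm:k}(b), however, no weaker condition that is stated only as an upper bound $V\le f$ with $f$ non-decreasing can suffice.
\end{remark}

\section{Nonnegative Ricci curvature}\label{sec:ric}

Remark~\ref{rem:necessary} exploits shells of small area separated by regions of large volume. If $\mathrm{Ric}_M\ge0$, the volume also controls the heat kernel from above, and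
$u=\frac1{\Gamma(k)}\int_0^\infty t^{k-1}P_th\,dt$, formally $G^kh$, is a counterexample to $k$-parabolicity as soon as $\int_1^\infty r^{2k-1}dr/V(r)$ converges.

\begin{proof}[Proof of Theorem~\ref{thm:k}(c)]
One direction is (a). Assume $\mathrm{Ric}_M\ge0$ and $\int_1^\infty r^{2k-1}dr/V(r)<\infty$. Then $n\ge2$, because for $n=1$ the manifold is the line and $V(r)=2r$. Let $h$, $L$, $P_t$ be as before, and let $p_t(x,y)>0$ be the heat
kernel, so $P_th(x)=\int p_t(x,y)h(y)\,d\mu(y)$.

\emph{Bounds for $P_th$.} The Li--Yau upper bound \cite{LiYau} gives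
\[
p_t(x,y)\le C\,[V(x,\sqrt t)\,V(y,\sqrt t)]^{-1/2}.
\]
Let $Q\subset M$ be compact with $Q\supset K$, and $D=\max_Qd(\cdot,x_0)$. The Bishop--Gromov inequality says that $V(x,\rho)/\rho^n$ is non-increasing in $\rho$. Hence for $x\in Q$ and $t\ge1$,
\[
V(\sqrt t)\le V(x,\sqrt t+D)\le(1+D)^nV(x,\sqrt t).
\]
Since $\int h\,d\mu=1$ and $\int p_t(x,y)\,d\mu(y)\le1$, there is $C_Q$ with
\begin{equation}\label{eq:heat}
0<P_th(x)\le\frac{C_Q}{V(\sqrt t)}\quad(x\in Q,\ t\ge1),\qquad 0<P_th\le\max h\quad\text{on }M,\ t>0 .
\end{equation}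

\emph{The functions.} For $1\le j\le k$ put
\[
u_j(x)=\frac1{\Gamma(j)}\int_0^\infty t^{j-1}P_th(x)\,dt,\qquad u_0=h .
\]
Near $t=0$ the integrand is at most $t^{j-1}\max h$. For $t\ge1$ and $x\in Q$ it is at most $C_Qt^{k-1}/V(\sqrt t)$, and
\[
\int_1^\infty\frac{t^{k-1}dt}{V(\sqrt t)}=2\int_1^\infty\frac{r^{2k-1}dr}{V(r)}<\infty .
\]
So $u_j$ is positive and locally bounded. As $P_th$ is continuous on $M$ and these bounds are uniform on $Q$, $u_j$ is continuous by dominated convergence.

\emph{The equations.} Let $\phi\in C_c^\infty(M)$ and $q(t)=\langle P_th,\phi\rangle$; we also write $\langle u_j,\phi\rangle=\int u_j\phi\,d\mu$, although $u_j$ need not be in $L^2(M)$. As $\phi$ is in the domain of $L$, $q$ is $C^1$ on $[0,\infty)$ with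
$-q'(t)=\langle P_th,L\phi\rangle=\langle P_th,-\Delta\phi\rangle$. By \eqref{eq:heat} with a compact $Q\supset K\cup\operatorname{supp}\phi$, both $t^{j-1}q$ and $t^{j-1}q'$ are integrable on $(0,\infty)$ for $1\le j\le k$. Fubini's theorem gives
\[
\langle u_j,-\Delta\phi\rangle=\frac1{\Gamma(j)}\int_0^\infty t^{j-1}\big(-q'(t)\big)\,dt .
\]
Because $t^{j-1}|q|$ is integrable at infinity, there is a sequence $T\to\infty$ with $T^{j-1}q(T)\to0$. For $j=1$ we get
$\int_0^T(-q')\,dt=q(0)-q(T)\to\langle h,\phi\rangle$. For $j\ge2$ we integrate by parts; the boundary term at $0$ vanishes since $q$ is bounded, and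
\[
\frac1{\Gamma(j)}\int_0^Tt^{j-1}(-q')\,dt=-\frac{T^{j-1}q(T)}{\Gamma(j)}+\frac1{\Gamma(j-1)}\int_0^Tt^{j-2}q\,dt\ \longrightarrow\ \langle u_{j-1},\phi\rangle .
\]
So $-\Delta u_j=u_{j-1}$ in the sense of distributions for $1\le j\le k$. By elliptic regularity and induction, starting from $u_0=h\in C^\infty(M)$, each continuous function $u_j$ is smooth and solves the equation classically.

Therefore $u=u_k>0$ satisfies $(-\Delta)^ju=u_{k-j}\ge0$ for $1\le j\le k$ and $(-\Delta)^{k-1}u=u_1>0$. So $M$ is not $k$-parabolic.
\end{proof}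

\begin{thebibliography}{9}

\bibitem{AMVG}
\emph{Analysis on manifolds and volume growth},
\texttt{https://www.sfb1283.uni-bielefeld.de/preprints/sfb20086.pdf}.

\bibitem{CGT}
Cheeger, Gromov, Taylor,
J. Diff. Geom. (1982).

\bibitem{Chernoff}
Chernoff,
J. Funct. Anal. (1973).

\bibitem{Grigoryan}
Grigor'yan,
\emph{Heat Kernel and Analysis on Manifolds}.

\bibitem{LiYau}
Li, Yau,
Acta Math. (1986).

\bibitem{Strichartz}
Strichartz,
J. Funct. Anal. (1983).

\end{thebibliography}

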